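\title{Rational points of abelian varieties are visible in Shafarevich--Tate groups}

\begin{abstract}
Let $C$ be an abelian variety over a number field $K$. An exact sequence $0\to A\to B\to C\to 0$ of abelian varieties over $K$ gives a connecting homomorphism $\delta\colon C(K)\to \mathrm{H}^1(K,A)$. We prove Stein's conjecture: for every $x\in C(K)$ and every $m$ dividing the order of $x$ there is a sequence for which $\delta(x)$ lies in the Shafarevich--Tate group of $A$ and has order divisible by $m$. Our sequences split over every completion of $K$. We also embed $C(K)/MC(K)$ in such a Shafarevich--Tate group for every $M\ge1$, and we determine the subgroups of $C(K)$ of the form $\ker\delta$. The variety $B$ is built from Weil restrictions of $C$ that map to $C$ by traces, and $\delta(x)\neq0$ is detected by a failure of the multinorm principle for $\mathbf{G}_m$. No control of Mordell--Weil ranks over extensions of $K$ is needed.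
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is a number field and $K_v$ is its completion at a place $v$. For a field $k$ of characteristic $0$ we write $G_k=\operatorname{Gal}(\bar k/k)$, and $\mathrm{H}^1(k,A)=\mathrm{H}^1(G_k,A(\bar k))$ for a commutative algebraic group $A$ over $k$.

\subsection*{The problem}
Let $C$ be an abelian variety over $K$. An \emph{extension of $C$} is an exact sequence of abelian varieties over $K$,
\begin{equation}\label{eq:ext}
0\to A\to B\xrightarrow{\ \pi\ } C\to 0 .
\end{equation}
Taking $G_K$-cohomology of the $\bar K$-points gives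
\[
0\to A(K)\to B(K)\to C(K)\xrightarrow{\ \delta\ }\mathrm{H}^1(K,A)\to \mathrm{H}^1(K,B)\to\cdots ,
\]
where $\delta(x)$ is the class of the cocycle $\sigma\mapsto\sigma b-b$ for any $b\in B(\bar K)$ with $\pi(b)=x$. Thus $\ker\delta=\pi(B(K))$: the class $\delta(x)$ vanishes exactly when the fiber $\pi^{-1}(x)$ has a $K$-point, and the order of $\delta(x)$ is the least $j\ge1$ such that $jx$ lifts to $B(K)$. This order is finite, because $\mathrm{H}^1(K,A)$ is a torsion group: a class that dies over a finite extension $L/K$ is killed by $[L:K]$. The Shafarevich--Tate group of $A$ is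
\[
\mathrm{III}(A)=\ker\Big(\mathrm{H}^1(K,A)\to\bigoplus_v \mathrm{H}^1(K_v,A)\Big),
\]
the sum being over all places of $K$. The connecting map commutes with restriction to $K_v$, so $\delta(x)\in\mathrm{III}(A)$ if and only if $x$ lifts to $B(K_v)$ for every $v$. A nonzero class $\delta(x)\in\mathrm{III}(A)$ therefore means that the fiber $\pi^{-1}(x)$ has points over all completions of $K$ and no point over $K$.

\begin{definition}\label{def:visible}
Let $x\in C(K)$ and let $m$ be a positive integer dividing the order of $x$; if $x$ has infinite order, every positive integer is regarded as dividing it. For an extension \eqref{eq:ext}, the point $x$ is \emph{$m$-visible in $\mathrm{III}(A)$} if $\delta(x)\in\mathrm{III}(A)$ and the order of $\delta(x)$ in $\mathrm{H}^1(K,A)$ is divisible by $m$.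
\end{definition}

\medskip\noindent\textbf{Conjecture} (Stein \cite{vis})\textbf{.} \emph{Let $x\in C(K)$ and let $m$ divide the order of $x$. Then there is an extension $0\to A\to B\to C\to0$ such that $x$ is $m$-visible in $\mathrm{III}(A)$.}
\medskip

The hypothesis on $m$ cannot be weakened, since the order of $\delta(x)$ divides the order of $x$ when the latter is finite. When $x$ has infinite order, no single extension serves all $m$, since $\delta(x)$ has finite order. For $m=1$ the split extension $B=C\times C$ will do. For $m>1$ two demands pull in opposite directions: $x$ must lift to $B$ over every completion, and no multiple $jx$ with $m\nmid j$ may lift over $K$. The dimension of $A$ is not restricted, and this freedom makes the conjecture plausible. The difficulty is that the second demand concerns the Mordell--Weil group of $B$.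

The most natural extensions show this. Let $L/K$ be quadratic with nontrivial automorphism $\sigma$, let $B$ be the Weil restriction of $C$ from $L$ to $K$, so that $B(K)=C(L)$, and let $\pi$ be the trace (Section~\ref{sec:ops} recalls the construction). Then $\ker\delta=\operatorname{Tr}_{L/K}C(L)$ and $A(K)=\{t\in C(L):\sigma t=-t\}$. If $A(K)=0$, then $z-\sigma z=0$ for all $z\in C(L)$, so $C(L)=C(K)$ and $\ker\delta=2C(K)$. This determines $\ker\delta$ only after one has proved that a Mordell--Weil group vanishes, and the local condition remains to be examined at the places that do not split in $L$.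

\subsection*{Results}
We dispose of the local condition by imposing a stronger one that does not mention $x$.

\begin{definition}\label{def:els}
An extension \eqref{eq:ext} is \emph{everywhere locally split} if for every place $v$ of $K$ the map $B_{K_v}\to C_{K_v}$ has a section that is a homomorphism over $K_v$.
\end{definition}

For such an extension every point of $C(K_v)$ lifts to $B(K_v)$, so $\delta(C(K))\subset\mathrm{III}(A)$. What remains is to make $\ker\delta$ small.

\begin{theorem}\label{thm:A}
Let $C$ be an abelian variety over a number field $K$ and let $M\ge1$. There is an everywhere locally split extension $0\to A\to B\to C\to0$ with $\ker\delta\subset M\,C(K)$.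
\end{theorem}

\begin{theorem}\label{thm:B}
Let $C$ be an abelian variety over a number field $K$, let $x\in C(K)$, and let $m$ divide the order of $x$. There is an everywhere locally split extension $0\to A\to B\to C\to0$ such that $x$ is $m$-visible in $\mathrm{III}(A)$. One can arrange that $\delta(x)$ has order exactly $m$. In particular, Stein's conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $C$ be an abelian variety over a number field $K$.
\begin{enumerate}
\item[(1)] For every $M\ge1$ there is an everywhere locally split extension with $\ker\delta=M\,C(K)$, so that $\delta$ induces an embedding $C(K)/MC(K)\hookrightarrow\mathrm{III}(A)$.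
\item[(2)] For a subgroup $H\subset C(K)$ the following are equivalent:
\begin{enumerate}
\item[(i)] $H=\ker\delta$ for some extension of $C$;
\item[(ii)] $H=\ker\delta$ for some everywhere locally split extension of $C$, so that $C(K)/H\hookrightarrow\mathrm{III}(A)$;
\item[(iii)] $H$ has finite index in $C(K)$, and $H=\varphi(D(K))$ for some homomorphism $\varphi\colon D\to C$ of abelian varieties over $K$.
\end{enumerate}
\end{enumerate}
\end{theorem}

The equivalence of (i) and (ii) says that local splitting costs nothing: the subgroups of the form $\ker\delta$ are the same with and without it.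

\subsection*{The method}
Theorems~\ref{thm:B} and~\ref{thm:C} follow quickly from Theorem~\ref{thm:A}, whose proof has three ingredients. First, we replace the single field $L$ by several fields $L_1,\dots,L_s$ such that every place splits completely in one of them; the sum of the trace maps is then everywhere locally split, and $\ker\delta=\sum_i\operatorname{Tr}C(L_i)$ (Section~\ref{sec:ops}). Second, the Kummer map and the Weil pairing attach to a point a number, well defined modulo $n$-th powers, and they turn traces into norms (Section~\ref{sec:kummer}). It then suffices to choose the $L_i$ so that this number is not a product of norms from the $L_i$ and an $n$-th power; class field theory provides such fields (Section~\ref{sec:multinorm}). Third, all this needs rational $n$-torsion points, so we work over a division field of $C$ and must bound how divisible a point of $C(K)$ becomes there (Section~\ref{sec:division}). Section~\ref{sec:example} works out the first two ingredients by hand for one elliptic curve over $\mathbf{Q}$.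

If $C=0$, all statements hold with $A=B=0$. We assume $C\ne0$ from now on.

\section{An example: a point on $y^2=x^3-5x$}\label{sec:example}

Let $E$ be the elliptic curve $y^2=x^3-5x$ over $\mathbf{Q}$ and let $R=(5,10)\in E(\mathbf{Q})$. Put
\[
k_1=\mathbf{Q}(\sqrt{13}),\qquad k_2=\mathbf{Q}(\sqrt{17}),\qquad k_3=\mathbf{Q}(\sqrt{221}),
\]
where $221=13\cdot17$. Let $B$ be the product of the Weil restrictions of $E$ from $k_1,k_2,k_3$ to $\mathbf{Q}$, and let $\pi\colon B\to E$ be the sum of the traces. By Lemma~\ref{lem:trace} below, $A=\ker\pi$ is an abelian variety, here of dimension $5$; moreover $\ker\delta=\sum_i\operatorname{Tr}_{k_i/\mathbf{Q}}E(k_i)$, and the extension splits over $\mathbf{Q}_v$ as soon as $v$ splits in some $k_i$. We show that $\delta(R)$ is an element of order $2$ of $\mathrm{III}(A)$.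

\subsection*{Every place splits in some $k_i$}
One of $13,17,221$ is a square in $\mathbf{Q}_v$ for each $v$. All three are squares in $\mathbf{R}$. The number $17$ is a square in $\mathbf{Q}_2$ because $17\equiv1\bmod8$, and in $\mathbf{Q}_{13}$ because $17\equiv2^2\bmod 13$. The number $13$ is a square in $\mathbf{Q}_{17}$ because $13\equiv8^2\bmod17$. For any other prime $\ell$ the Legendre symbols of $13,17,221$ modulo $\ell$ have product $1$, so they are not all $-1$. Hence the extension is everywhere locally split and $\delta(R)\in\mathrm{III}(A)$. Also $2\delta(R)=0$, since $2R=\operatorname{Tr}_{k_1/\mathbf{Q}}R$. It remains to see that $R$ is not a sum of traces.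

\subsection*{Traces become norms}
Define $\alpha\colon E(\mathbf{Q})\to\mathbf{Q}^*/\mathbf{Q}^{*2}$ by $\alpha(x,y)=x$ for $x\ne0$, $\alpha(0,0)=-5$, $\alpha(O)=1$. The three points of $E$ on a line $y=\lambda x+\nu$ have as $x$-coordinates the roots of $x^3-5x-(\lambda x+\nu)^2$. If $\nu\neq0$, the product of the roots is $\nu^2$. If $\nu=0$, one root is $0$ and the other two have product $-5$. So $\alpha(R_1)\alpha(R_2)\alpha(R_3)=1$ for three rational points on such a line. The same holds for a vertical line, since $\alpha(-R_1)=\alpha(R_1)$. Hence $\alpha$ is a homomorphism.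

Let $z\in E(k_i)$ have conjugate $\bar z$. If $z\in E(\mathbf{Q})$ or $\bar z=-z$, then $\operatorname{Tr}z$ is $2z$ or $O$, and $\alpha(\operatorname{Tr}z)=1$. Otherwise the line through $z$ and $\bar z$ is rational and not vertical, its third point is $-\operatorname{Tr}z$, and the computation above shows that $x(z)\,x(\bar z)\,\alpha(\operatorname{Tr}z)$ is the class of $\nu^2$ or of $(-5)^2$. In every case $\alpha(\operatorname{Tr}z)$ is represented by a norm from $k_i$. Since $\alpha(R)=5$, it suffices to prove
\begin{equation}\label{eq:five}
5\notin\mathbf{Q}^{*2}\cdot N(k_1^*)\,N(k_2^*)\,N(k_3^*).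
\end{equation}

\subsection*{The number $5$ is not a product of norms}
Recall the Hilbert symbol: $(c,d)_v=1$ if $c$ is a norm from $\mathbf{Q}_v(\sqrt d)$, and $(c,d)_v=-1$ otherwise. It is bimultiplicative and symmetric; for an odd prime $\ell$ and $\ell$-adic units $c,d$ one has $(c,d)_\ell=1$ and $(\ell,d)_\ell=\big(\frac d\ell\big)$; and $\prod_v(c,d)_v=1$ for $c,d\in\mathbf{Q}^*$. Define homomorphisms $\psi_v=(s_v,t_v)\colon\mathbf{Q}_v^*\to(\mathbf{Z}/2)^2$ by
\[
(c,13)_v=(-1)^{s_v(c)},\qquad (c,17)_v=(-1)^{t_v(c)},
\]
so that $(c,221)_v=(-1)^{s_v(c)+t_v(c)}$. The function $f(s,t)=st$ on $(\mathbf{Z}/2)^2$ is not additive, but it is additive on each of the three lines $s=0$, $t=0$, $s=t$: it equals $0$, $0$, $s$ there. If $13$, $17$ or $221$ is a square in $\mathbf{Q}_v$, then $\psi_v$ takes values in the line $s=0$, $t=0$ or $s=t$ respectively. So $f\circ\psi_v$ is a homomorphism for every $v$, and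
\[
\chi(c)=\sum_v s_v(c)\,t_v(c)
\]
is a homomorphism $\mathbf{Q}^*\to\mathbf{Z}/2$. It kills squares. If $c$ is a norm from $k_1$, then $s_v(c)=0$ for all $v$; if from $k_2$, then $t_v(c)=0$ for all $v$; if from $k_3$, then $s_v(c)=t_v(c)$ for all $v$, and $\chi(c)=\sum_vs_v(c)=0$ by the product formula. So $\chi$ vanishes on the right side of \eqref{eq:five}.

Now take $c=5$. We have $\big(\frac{13}5\big)=\big(\frac{17}5\big)=-1$, and $5$ is not a square modulo $13$ or modulo $17$. Therefore
\begin{equation}\label{eq:pattern}
\psi_5(5)=(1,1),\qquad \psi_{13}(5)=(1,0),\qquad \psi_{17}(5)=(0,1).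
\end{equation}
At the real place and at the other odd primes $\psi_v(5)=0$. At $2$ we have $t_2=0$, and $s_2(5)=0$ by the product formula. Thus $\chi(5)=1$, which proves \eqref{eq:five}. The three vectors in \eqref{eq:pattern} sum to zero, as reciprocity requires, while their values under $f$ sum to $1$. The obstruction is exactly the failure of $f$ to be additive.

The example had three advantages: a rational torsion point $(0,0)$, which produced $\alpha$; a biquadratic field suited to the number $5$; and the exponent $2$. The rest of the paper removes them.

\section{Operations on extensions}\label{sec:ops}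

We use one fact repeatedly. Let $B$ be a closed subgroup scheme of an abelian variety over a field of characteristic $0$, and let $B\to D$ be a surjective homomorphism onto an abelian variety whose kernel $A$ is an abelian variety. Then $B$ is an abelian variety. Indeed, $B$ is proper, and smooth because the characteristic is $0$. Its identity component $B^0$ contains $A$, and the image of $B^0$ is a closed subgroup of finite index in the connected group $D$, hence equals $D$; so $B=B^0$.

\begin{lemma}[Pullback]\label{lem:pullback}
Let \eqref{eq:ext} be an extension of $C$ and let $\varphi\colon D\to C$ be a homomorphism of abelian varieties over $K$. Then $0\to A\to B\times_CD\to D\to0$ is an extension of $D$ with connecting map $\delta\circ\varphi$. It is everywhere locally split if \eqref{eq:ext} is.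
\end{lemma}

\begin{proof}
The projection $B\times_CD\to D$ is surjective with kernel $A$, so $B\times_CD\subset B\times D$ is an abelian variety. For $d\in D(K)$ choose $b\in B(\bar K)$ with $\pi(b)=\varphi(d)$. Then $(b,d)$ lifts $d$, and $\sigma(b,d)-(b,d)=(\sigma b-b,0)$ represents $\delta(\varphi(d))$. If $\eta$ is a section of $\pi$ over $K_v$, then $d\mapsto(\eta(\varphi(d)),d)$ is a section of the projection.
\end{proof}

\begin{lemma}[Fiber product]\label{lem:fiber}
Let $0\to A_i\to B_i\to C\to0$ $(1\le i\le s)$ be extensions with connecting maps $\delta_i$. Then $B_1\times_C\dots\times_CB_s$ is an extension of $C$ by $\prod_iA_i$ with $\ker\delta=\bigcap_i\ker\delta_i$. It is everywhere locally split if all the given extensions are.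
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:pullback} to the product extension $0\to\prod A_i\to\prod B_i\to C^s\to0$, whose connecting map is $\prod\delta_i$, and to the diagonal $C\to C^s$.
\end{proof}

Let $L/K$ be finite and let $X$ be an abelian variety over $L$. The Weil restriction $\operatorname{Res}_{L/K}X$ is the abelian variety over $K$ with $(\operatorname{Res}_{L/K}X)(\Lambda)=X(\Lambda\otimes_KL)$ for $K$-algebras $\Lambda$. It is functorial in $X$. Its group of $K$-points is $X(L)$; over $\bar K$ it is the product of the conjugates $X^\tau$ over the $K$-embeddings $\tau\colon L\to\bar K$; and since $K_v\otimes_KL=\prod_{w\mid v}L_w$,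
\begin{equation}\label{eq:resloc}
(\operatorname{Res}_{L/K}X)_{K_v}=\prod_{w\mid v}\operatorname{Res}_{L_w/K_v}(X_{L_w}).
\end{equation}
If $X=C_L$ with $C$ defined over $K$, then $\operatorname{Res}_{L/K}C_L$ becomes $C^{[L:K]}$ over $\bar K$, and $G_K$ permutes the factors. The diagonal and the sum map are invariant under permutations, so they descend to $K$-homomorphisms $C\to\operatorname{Res}_{L/K}C_L$ and $\operatorname{Res}_{L/K}C_L\to C$. On $K$-points these are the inclusion $C(K)\subset C(L)$ and the trace $\operatorname{Tr}_{L/K}\colon z\mapsto\sum_\tau\tau z$.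

\begin{lemma}[Descent]\label{lem:descent}
Let $L/K$ be finite and let $0\to A'\to B'\to C_L\to0$ be an extension over $L$ with connecting map $\delta'$. There is an extension $0\to\operatorname{Res}_{L/K}A'\to B\to C\to0$ over $K$ with $\ker\delta=C(K)\cap\ker\delta'$. It is everywhere locally split over $K$ if the given extension is everywhere locally split over $L$.
\end{lemma}

\begin{proof}
Write $\operatorname{Res}=\operatorname{Res}_{L/K}$. The sequence $0\to\operatorname{Res}A'\to\operatorname{Res}B'\to\operatorname{Res}C_L\to0$ is exact, being a product of conjugates of the given sequence over $\bar K$. The kernel of its connecting map is the image of $B'(L)\to C(L)$, that is, $\ker\delta'$. By \eqref{eq:resloc}, sections $\eta_w$ over the $L_w$ with $w\mid v$ give the section $\prod_w\operatorname{Res}_{L_w/K_v}\eta_w$ over $K_v$. Now pull back along $C\to\operatorname{Res}C_L$ and apply Lemma~\ref{lem:pullback}.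
\end{proof}

\begin{lemma}[Traces]\label{lem:trace}
Let $C$ be an abelian variety over a number field $L$, and let $L_1,\dots,L_s$ $(s\ge1)$ be finite extensions of $L$. Let $B=\prod_i\operatorname{Res}_{L_i/L}C_{L_i}$ and let $\pi\colon B\to C$ be the sum of the trace maps. Then $A=\ker\pi$ is an abelian variety, $0\to A\to B\to C\to0$ is exact, and $\ker\delta=\sum_i\operatorname{Tr}_{L_i/L}C(L_i)$. If a place $v$ of $L$ splits completely in some $L_i$, the extension splits over $L_v$.
\end{lemma}

\begin{proof}
Over $\bar L$ the map $\pi$ is the sum map $C^d\to C$ with $d=\sum_i[L_i:L]$, which is surjective with kernel isomorphic to $C^{d-1}$. On $L$-points it is $(z_i)\mapsto\sum_i\operatorname{Tr}_{L_i/L}z_i$. If $L_{i,w}=L_v$ for some $i$ and $w\mid v$, then by \eqref{eq:resloc} the variety $B_{L_v}$ has a direct factor $\operatorname{Res}_{L_{i,w}/L_v}C=C$ on which $\pi$ is the identity. The inclusion of this factor is a section.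
\end{proof}

\section{From traces to norms}\label{sec:kummer}

To show that a point is not a sum of traces without knowing the groups $C(L_i)$, we map these groups to groups that class field theory controls. We need a replacement for the map $\alpha$ of Section~\ref{sec:example}.

Let $C$ be an abelian variety over a number field $L$, with dual $C^\vee$, and let $n\ge1$. Let $\Omega/L$ be finite. We recall three facts. The connecting map of $0\to C[n]\to C\xrightarrow{n}C\to0$ is the \emph{Kummer map} $\kappa\colon C(\Omega)\to\mathrm{H}^1(\Omega,C[n])$, with kernel $nC(\Omega)$. The connecting map of $1\to\mu_n\to\mathbf{G}_m\xrightarrow{n}\mathbf{G}_m\to1$ induces an isomorphism $\Omega^*/\Omega^{*n}\cong\mathrm{H}^1(\Omega,\mu_n)$, by Hilbert's Theorem 90. The Weil pairing $e_n\colon C[n]\times C^\vee[n]\to\mu_n$ is perfect and Galois equivariant.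

If $P\in C^\vee[n](L)$, then $e_n(\cdot,P)\colon C[n]\to\mu_n$ is $G_L$-equivariant, and we define
\[
a_P^\Omega\colon C(\Omega)\xrightarrow{\ \kappa\ }\mathrm{H}^1(\Omega,C[n])\xrightarrow{\ e_n(\cdot,P)\ }\mathrm{H}^1(\Omega,\mu_n)=\Omega^*/\Omega^{*n}.
\]

\begin{lemma}\label{lem:kummer}
\begin{enumerate}
\item[(a)] The map $a_P^\Omega$ is a homomorphism that kills $nC(\Omega)$.
\item[(b)] For $\Omega'/\Omega$ finite and $z\in C(\Omega')$, one has $a_P^\Omega(\operatorname{Tr}_{\Omega'/\Omega}z)=N_{\Omega'/\Omega}\big(a_P^{\Omega'}(z)\big)$.
\item[(c)] Suppose that $G_L$ acts trivially on $C[n]$, $C^\vee[n]$ and $\mu_n$. If $y\in C(L)\setminus nC(L)$, there is $P\in C^\vee[n](L)$ with $a_P^L(y)\neq1$.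
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds because $\kappa$ is a homomorphism with kernel $nC(\Omega)$.

(b) Corestriction $\mathrm{H}^i(\Omega',\cdot)\to\mathrm{H}^i(\Omega,\cdot)$ commutes with connecting maps and with maps induced by $G_\Omega$-homomorphisms of coefficients, and in degree $0$ it is the sum over the conjugates: the trace on $C$ and the norm on $\mathbf{G}_m$. Hence $\kappa\circ\operatorname{Tr}=\operatorname{Cor}\circ\kappa$, corestriction commutes with $e_n(\cdot,P)$, and on $\mathrm{H}^1(\Omega',\mu_n)=\Omega'^*/\Omega'^{*n}$ it is induced by the norm.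

(c) For trivial action $\mathrm{H}^1$ is the group of continuous homomorphisms. The homomorphism $\kappa(y)\colon G_L\to C[n]$ is nonzero, say $\kappa(y)(\sigma)\ne0$. As $e_n$ is perfect, there is $P\in C^\vee[n]=C^\vee[n](L)$ with $e_n(\kappa(y)(\sigma),P)\ne1$. Then $a_P^L(y)$ corresponds to a nontrivial homomorphism $G_L\to\mu_n$.
\end{proof}

For the extension of Lemma~\ref{lem:trace}, parts (a) and (b) give
\begin{equation}\label{eq:obstruction}
x\in\ker\delta\ \Longrightarrow\ x=\sum_i\operatorname{Tr}_{L_i/L}z_i\ \Longrightarrow\ a_P^L(x)\in L^{*n}\prod_iN_{L_i/L}(L_i^*).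
\end{equation}

\section{Failure of the multinorm principle}\label{sec:multinorm}

For finite extensions $k_1,\dots,k_s$ of a number field $k$, the multinorm principle is the assertion that an element of $k^*$ which in every $k_v^*$ is a product of norms from the algebras $k_i\otimes_kk_v$ is a product of norms from the $k_i$. If every place splits completely in some $k_i$, the local condition is empty. The next result makes the principle fail at a prescribed element, even modulo $n$-th powers.

\begin{proposition}\label{prop:multinorm}
Let $p$ be a prime, $n=p^N$ with $N\ge1$, let $k$ be a number field with $\mu_{2n}\subset k$, and let $a\in k^*\setminus k^{*n}$. There are finite extensions $k_1,\dots,k_s$ of $k$ such that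
\begin{enumerate}
\item[(a)] every place of $k$ splits completely in some $k_i$;
\item[(b)] $a\notin k^{*n}\prod_iN_{k_i/k}(k_i^*)$.
\end{enumerate}
\end{proposition}

For odd $p$ the hypothesis says only that $\mu_n\subset k$, since $\mu_{2n}=\pm\mu_n$. For $p=2$ the extra root of unity is used once, in Step 3 of the proof. In this section $p,n,N,k$ are as in the proposition, and $\iota\colon\mathbf{Z}/n\to\mu_n$ is a fixed isomorphism.

\subsection*{Background}
Let $\mathbf{A}_k^*$ be the idele group. For a homomorphism $\psi$ on $\mathbf{A}_k^*/k^*$ write $\psi_v=\psi|_{k_v^*}$. If the target is written additively and $\psi$ has open kernel, then $\sum_v\psi_v(c)=0$ for all $c\in k^*$, the sum being finite.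

\emph{Class field theory.} A finite abelian extension $F/k$ has a continuous surjective Artin map $\psi\colon\mathbf{A}_k^*/k^*\to\operatorname{Gal}(F/k)$. The image of $\psi_v$ is the decomposition group at $v$, the kernel of $\psi_v$ is the norm group $N_{F_w/k_v}(F_w^*)$ for any $w\mid v$, and for finite $v$ the group $\psi_v(\mathcal{O}_v^*)$ is the inertia group. The Artin map of a subextension $k'/k$ is $\psi$ followed by restriction to $k'$. Conversely, every continuous surjection of $\mathbf{A}_k^*/k^*$ onto a finite group $\Gamma$ is the Artin map of an abelian extension $F/k$, for a suitable identification $\operatorname{Gal}(F/k)=\Gamma$. We call $\psi$ \emph{unramified} at a finite place $v$ if $\psi_v(\mathcal{O}_v^*)=0$; then $\psi_v(k_v^*)$ is cyclic, generated by the image of a uniformizer.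

\emph{Kummer theory.} As $\mu_n\subset k$, every continuous homomorphism $G_k\to\mu_n$ has the form $\sigma\mapsto\sigma(\sqrt[n]b)/\sqrt[n]b$ with $b\in k^*$. For a finitely generated subgroup $W\subset k^*$ this pairing gives $\operatorname{Gal}(k(\sqrt[n]W)/k)\cong\operatorname{Hom}(W/(W\cap k^{*n}),\mu_n)$.

\emph{Chebotarev's theorem.} Every element of the Galois group of a finite abelian extension of $k$ is the Frobenius element of infinitely many unramified places.

\emph{$T$-integers.} For a finite set $T$ of places containing the archimedean ones, $\mathcal{O}_T$ is the ring of elements integral outside $T$. The group $\mathcal{O}_T^*$ is finitely generated. The group $\operatorname{Pic}(\mathcal{O}_T)$ is the quotient of the finite class group of $k$ by the classes of the primes in $T$; so it vanishes for suitable $T$, and then for all larger $T$. With $U_T=\prod_{v\in T}k_v^*\times\prod_{v\notin T}\mathcal{O}_v^*$ one has $k^*\cap U_T=\mathcal{O}_T^*$ and $\mathbf{A}_k^*/k^*U_T\cong\operatorname{Pic}(\mathcal{O}_T)$.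

\subsection*{A function that is additive on cyclic subgroups}
We need an analogue of $st$: a function on $(\mathbf{Z}/n)^2$ that is additive on every cyclic subgroup, vanishes on the two axes and equals $s$ at $(s,s)$. For $N\geq2$ one cannot set it equal to $0$ off the diagonal: $p\cdot(1,1+p^{N-1})=(p,p)$, so the value at $(1,1+p^{N-1})$ must be nonzero. The remedy is to compare valuations, and this is where we use that $n$ is a prime power. Let $\operatorname{val}\colon\mathbf{Z}/n\to\{0,\dots,N\}$ be the $p$-adic valuation, with $\operatorname{val}(0)=N$, and define $f\colon(\mathbf{Z}/n)^2\to\mathbf{Z}/n$ by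
\[
f(s,t)=\begin{cases}s&\text{if }\operatorname{val}(s)=\operatorname{val}(t),\\ 0&\text{otherwise.}\end{cases}
\]
For $n=2$ this is $st$.

\begin{lemma}\label{lem:f}
The restriction of $f$ to any cyclic subgroup of $(\mathbf{Z}/n)^2$ is a homomorphism, and $f(s,0)=f(0,t)=0$, $f(s,s)=s$.
\end{lemma}

\begin{proof}
We show $f(js,jt)=jf(s,t)$ for $j\in\mathbf{Z}$; additivity on the subgroup generated by $(s,t)$ follows. Let $e\in\{0,1,\dots,\infty\}$ be the $p$-adic valuation of $j$, so that $\operatorname{val}(js)=\min(N,e+\operatorname{val}(s))$. If $\operatorname{val}(s)=\operatorname{val}(t)$, then $\operatorname{val}(js)=\operatorname{val}(jt)$ and $f(js,jt)=js$. If $\operatorname{val}(s)\ne\operatorname{val}(t)$, then either $\operatorname{val}(js)\ne\operatorname{val}(jt)$, or both equal $N$ and $js=0$; in both cases $f(js,jt)=0$. Finally, $f(s,0)\neq0$ would force $\operatorname{val}(s)=N$, that is, $s=0$; the other two formulas are read off from the definition.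
\end{proof}

\begin{lemma}\label{lem:chi}
Let $\psi\colon\mathbf{A}_k^*/k^*\to(\mathbf{Z}/n)^2$ be a continuous homomorphism with image $\Gamma$, and let $F/k$ be the abelian extension with group $\Gamma$ and Artin map $\psi$. Suppose that $\Gamma_v=\psi_v(k_v^*)$ is cyclic for every place $v$. Let $k_1,\dots,k_s$ be the fixed fields $F^\Delta$ of the cyclic subgroups $\Delta\subset\Gamma$. Then every place of $k$ splits completely in some $k_i$, and
\[
\chi(c)=\sum_vf(\psi_v(c))
\]
defines a homomorphism $\chi\colon k^*\to\mathbf{Z}/n$ that vanishes on $k^{*n}\prod_iN_{k_i/k}(k_i^*)$.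
\end{lemma}

\begin{proof}
The place $v$ has trivial decomposition group in $F^{\Gamma_v}$, so it splits completely there. Each $f\circ\psi_v$ is a homomorphism by Lemma~\ref{lem:f}, because $\Gamma_v$ is cyclic, and for given $c$ almost all $\psi_v(c)$ vanish. So $\chi$ is a homomorphism, and it kills $k^{*n}$ because its target is killed by $n$.

Let $\Delta\subset\Gamma$ be cyclic, $k'=F^\Delta$, and $c=N_{k'/k}\beta$ with $\beta\in k'^*$. In $k_v^*$ we have $c=\prod_{w\mid v}N_{k'_w/k_v}\beta$, and each factor is killed by the Artin map of $k'/k$ at $v$. That map is $\psi_v$ followed by $\Gamma\to\Gamma/\Delta$, so $\psi_v(c)\in\Delta$ for every $v$. Since $f|_\Delta$ is a homomorphism,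
\[
\chi(c)=f\Big(\sum_v\psi_v(c)\Big)=f(0)=0.\qedhere
\]
\end{proof}

\subsection*{Characters with prescribed local components}
It remains to find $\psi=(\psi_1,\psi_2)$ with cyclic decomposition groups and $\chi(a)\ne0$. We imitate the pattern \eqref{eq:pattern}: only three places $v_0,v_1,v_2$ will contribute to $\chi(a)$, with decomposition groups inside the diagonal and the two axes. So we must construct global characters with given local components on a finite set $T$. A character that is unramified outside $T$ and has components $\theta_v$ on $T$ can exist only if $\sum_{v\in T}\theta_v$ kills $\mathcal{O}_T^*$. The next lemma removes this obstruction by allowing ramification at one further place $u$, and it records which $T$-units become $n$-th powers at $u$.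

\begin{lemma}\label{lem:prescribe}
Let $T$ be a finite set of places of $k$ containing the archimedean places and those above $p$, with $\operatorname{Pic}(\mathcal{O}_T)=0$. Let $\theta_v\colon k_v^*\to\mathbf{Z}/n$ $(v\in T)$ be continuous homomorphisms. There are a place $u\notin T$ and a continuous homomorphism $\rho\colon\mathbf{A}_k^*/k^*\to\mathbf{Z}/n$ such that $\rho_v=\theta_v$ for $v\in T$, $\rho$ is unramified outside $T\cup\{u\}$, and every $b\in\mathcal{O}_T^*$ with $\sum_{v\in T}\theta_v(b)=0$ lies in $k_u^{*n}$.
\end{lemma}

\begin{proof}
Put $\theta(b)=\sum_{v\in T}\theta_v(b)$ for $b\in\mathcal{O}_T^*$. If $c^n$ is a $T$-unit, so is $c$; hence $\mathcal{O}_T^*\cap k^{*n}=\mathcal{O}_T^{*n}$, and the finite extension $k(\sqrt[n]{\mathcal{O}_T^*})/k$ has group $\operatorname{Hom}(\mathcal{O}_T^*/\mathcal{O}_T^{*n},\mu_n)$. It is unramified outside $T$, because $X^n-b$ is separable modulo every $v\notin T$. By Chebotarev's theorem there is $u\notin T$ whose Frobenius element is $b\mapsto\iota(-\theta(b))$.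

Let $q$ be the order of the residue field at $u$. As $u\nmid p$, reduction is injective on $\mu_n$; so $n\mid q-1$, and $\mu_n$ maps onto the $n$-th roots of unity of the residue field. Define a homomorphism $\eta\colon\mathcal{O}_u^*\to\mathbf{Z}/n$ by $\iota(\eta(b))\equiv b^{(q-1)/n}\bmod u$. For $b\in\mathcal{O}_T^*$ and $\beta^n=b$ we have $\operatorname{Frob}_u(\beta)/\beta\equiv\beta^{q-1}=b^{(q-1)/n}$ modulo a prime above $u$, so $\eta(b)=-\theta(b)$.

On the open subgroup $U_T$ put $\rho(\xi)=\sum_{v\in T}\theta_v(\xi_v)+\eta(\xi_u)$. This is continuous and trivial on $k^*\cap U_T=\mathcal{O}_T^*$. Since $\operatorname{Pic}(\mathcal{O}_T)=0$, we have $\mathbf{A}_k^*/k^*=U_T/\mathcal{O}_T^*$, so $\rho$ is defined on $\mathbf{A}_k^*/k^*$, and it has the required local components. If $\theta(b)=0$, then $b^{(q-1)/n}\equiv1\bmod u$. So $b$ is an $n$-th power in the cyclic group of units of the residue field, and hence in $k_u$ by Hensel's lemma.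
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:multinorm}]
\emph{Step 1: the places that must not contribute, and $v_0$.} Let $S$ be a finite set of places containing the archimedean ones and those above $p$, with $\operatorname{Pic}(\mathcal{O}_S)=0$ and $a\in\mathcal{O}_S^*$. The extension $k(\sqrt[n]a)/k$ is abelian, and nontrivial because $a\notin k^{*n}$. By Chebotarev's theorem some $v_0\notin S$ does not split completely in it; as $\mu_n\subset k$, this means $a\notin k_{v_0}^{*n}$. The group $k_{v_0}^{*n}$ is open of finite index and the quotient is killed by $n$, so there is a continuous homomorphism $\omega\colon k_{v_0}^*\to\mathbf{Z}/n$ with $\omega(a)\ne0$.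

\emph{Step 2: the two characters.} Apply Lemma~\ref{lem:prescribe} to $T_1=S\cup\{v_0\}$ with $\theta_v=0$ for $v\in S$ and $\theta_{v_0}=\omega$. This gives a character $\psi_1$ and a place $v_1\notin T_1$. Apply it again to $T_2=T_1\cup\{v_1\}$ with $\theta_v=0$ for $v\in S\cup\{v_1\}$ and $\theta_{v_0}=\omega$. This gives $\psi_2$ and $v_2\notin T_2$. By construction $\psi_2$ is trivial at $v_1$. The symmetric property, that $\psi_1$ is trivial at $v_2$, could not be prescribed, since $\psi_1$ was chosen before $v_2$. It is the main point of the proof.

\emph{Step 3: $\psi_1$ is trivial on $k_{v_2}^*$.} Let $F_1/k$ be the cyclic extension with Artin map $\psi_1$. Composing $G_k\to\operatorname{Gal}(F_1/k)\subset\mathbf{Z}/n$ with $\iota$ and applying Kummer theory, we find $b\in k^*$ with $F_1=k(\beta)$, $\beta^n=b$. For $v\notin T_2$ the extension $F_1/k$ is unramified at $v$, so the valuation of $\beta$ at a place above $v$ is an integer and $n\mid v(b)$. Thus $b\mathcal{O}_{T_2}$ is the $n$-th power of a fractional ideal, which is principal because $\operatorname{Pic}(\mathcal{O}_{T_2})=0$. Changing $b$ by an $n$-th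 power, we may assume $b\in\mathcal{O}_{T_2}^*$.

If $b\in k_{v_2}^{*n}$, then $v_2$ splits completely in $F_1$ and $\psi_1$ is trivial on $k_{v_2}^*$. By the last assertion of Lemma~\ref{lem:prescribe}, applied to $T_2$, it therefore suffices to show $\omega(b)=0$. Now $\omega$ is the component of $\psi_1$ at $v_0$, so it kills the norms from $k_{v_0}(\beta)$. The element $-b$ is such a norm \cite[Ch.~XIV, \S2]{Serre}: the Galois group of $k_{v_0}(\beta)/k_{v_0}$ acts freely on the roots $\zeta\beta$ $(\zeta\in\mu_n)$ of $X^n-b$, and if $\beta_1,\dots,\beta_h$ represent the orbits, then $\prod_jN(-\beta_j)=\prod_\zeta(0-\zeta\beta)=-b$. So $\omega(-b)=0$. Since $\mu_{2n}\subset k$, the element $-1$ is an $n$-th power in $k$, so $\omega(-1)=0$. Hence $\omega(b)=0$.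

\emph{Step 4: the decomposition groups are cyclic.} Let $\psi=(\psi_1,\psi_2)$ and $\Gamma_v=\psi_v(k_v^*)$. Then $\Gamma_v=0$ for $v\in S$. At $v_0$ both components equal $\omega$, so $\Gamma_{v_0}$ lies in the diagonal. Further $\Gamma_{v_1}\subset\mathbf{Z}/n\times0$ by Step 2 and $\Gamma_{v_2}\subset0\times\mathbf{Z}/n$ by Step 3. All other places are finite, and $\psi$ is unramified there. So every $\Gamma_v$ is cyclic. Lemma~\ref{lem:chi} gives fields $k_1,\dots,k_s$ satisfying (a), and a homomorphism $\chi$ that vanishes on the group in (b).

\emph{Step 5: the value at $a$.} The term $f(\psi_v(a))$ is $0$ for $v\in S$; it is $f(\omega(a),\omega(a))=\omega(a)$ at $v_0$; it is $0$ at $v_1$ and $v_2$, where one coordinate vanishes; and it is $0$ at all other $v$, where $\psi$ is unramified and $a$ is a unit. So $\chi(a)=\omega(a)\ne0$, which proves (b).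
\end{proof}

\section{Divisibility in division fields}\label{sec:division}

Lemma~\ref{lem:kummer}(c) and Proposition~\ref{prop:multinorm} require a base field over which $C[n]$, $C^\vee[n]$ and $\mu_{2n}$ are rational. Fix a prime $p$ and put
\[
K_N=K\big(C[p^N],\,C^\vee[p^N],\,\mu_{2p^N}\big).
\]
The danger is that a point $y\in C(K)$ becomes divisible by $p^N$ in $C(K_N)$, for then every $a_P(y)$ is trivial. We show that this happens only if $y$ is divisible by $p^{N-N_0}$ already in $C(K)$, with $N_0$ independent of $N$. Because of the loss $N_0$, the proof of Theorem~\ref{thm:A} needs Proposition~\ref{prop:multinorm} for prime powers $n$ even when $M$ is prime.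

Let $T_pC=\varprojlim C[p^N]$ be the Tate module, so that $C[p^N]=T_pC/p^NT_pC$, and let $V_pC=T_pC\otimes\mathbf{Q}$. The tool is a Galois element that acts by a scalar, because such an element commutes with the whole Galois action.

\begin{theorem}[Bogomolov \cite{Bog}]\label{thm:bog}
The image of $G_K\to\operatorname{Aut}(T_pC)$ contains an open subgroup of the group $\mathbf{Z}_p^*$ of homotheties.
\end{theorem}

So we may fix $N_0\ge2$ and $\gamma\in G_K$ acting on $T_pC$ as the scalar $\lambda=1+p^{N_0}$. A polarization over $K$ is an isogeny $C\to C^\vee$ and gives a $G_K$-isomorphism $V_pC\cong V_pC^\vee$; hence $\gamma$ acts on $T_pC^\vee$ as $\lambda$. The Weil pairings form a perfect equivariant pairing $T_pC\times T_pC^\vee\to\mathbf{Z}_p(1)=\varprojlim\mu_{p^N}$, and $C\neq0$; hence $\gamma$ acts on $\mathbf{Z}_p(1)$ as $\lambda^2$.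

\begin{lemma}\label{lem:central}
Let $r\ge0$ and $N=N_0+r$. Then $\lambda^{p^r}=1+p^N\epsilon$ with $\epsilon\in\mathbf{Z}_p^*$. The image of $\gamma$ in $\operatorname{Gal}(K_N/K)$ is central, and $\gamma^{p^r}$ acts trivially on $K_N$.
\end{lemma}

\begin{proof}
Let $j\ge2$ and $\epsilon_0\in\mathbf{Z}_p^*$. In the binomial expansion of $(1+p^j\epsilon_0)^p$ the term of degree $1$ is $p^{j+1}\epsilon_0$, the terms of degree $i$ with $2\le i<p$ have valuation at least $2j+1\geq j+2$, and the last term has valuation $pj\ge j+2$. So $(1+p^j\epsilon_0)^p=1+p^{j+1}\cdot(\text{unit})$, and the first claim follows by induction from $N_0\ge2$.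

The group $\operatorname{Gal}(K_N/K)$ embeds in $\operatorname{Aut}(C[p^N])\times\operatorname{Aut}(C^\vee[p^N])\times\operatorname{Aut}(\mu_{2p^N})$. The element $\gamma$ is a scalar in the first two factors, and the third is abelian; so $\gamma$ is central. The element $\gamma^{p^r}$ acts on $C[p^N]$ and $C^\vee[p^N]$ as $1+p^N\epsilon$, that is, trivially. On $p$-power roots of unity it acts as $(1+p^N\epsilon)^2=1+2p^N\epsilon+p^{2N}\epsilon^2$. This is $1$ modulo $p^N$, which suffices for odd $p$ since $\mu_{2p^N}=\pm\mu_{p^N}$, and it is $1$ modulo $2^{N+1}$ if $p=2$.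
\end{proof}

\begin{lemma}\label{lem:division}
Let $r\ge0$ and $N=N_0+r$. Then $C(K)\cap p^NC(K_N)\subset p^rC(K)$.
\end{lemma}

\begin{proof}
Let $y=p^Nz$ with $y\in C(K)$ and $z\in C(K_N)$. For $\sigma\in\operatorname{Gal}(K_N/K)$ the point $(\sigma-1)z$ lies in $C[p^N]$, since $p^N(\sigma-1)z=(\sigma-1)y=0$. Put $t=(\gamma-1)z\in C[p^N]$. As $\gamma$ is central and $\gamma-1$ acts on $C[p^N]$ as $\lambda-1=p^{N_0}$,
\[
(\sigma-1)t=(\gamma-1)(\sigma-1)z=p^{N_0}(\sigma-1)z .
\]
So $w=p^{N_0}z-t$ is fixed by every $\sigma$, that is, $w\in C(K)$, and $y=p^rw+p^rt$. This shows that $y$ lies in $p^rC(K)$ up to a torsion point. To remove the torsion point we use that $z$ is defined over $K_N$, where $\gamma^{p^r}$ is trivial: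
\[
0=(\gamma^{p^r}-1)z=\sum_{i=0}^{p^r-1}\gamma^it=\sum_{i=0}^{p^r-1}\lambda^it=\frac{\lambda^{p^r}-1}{\lambda-1}\,t=p^r\epsilon\,t .
\]
As $\epsilon$ is a unit, $p^rt=0$ and $y=p^rw$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

We first combine Sections~\ref{sec:ops}--\ref{sec:multinorm} over a field with enough rational torsion. One extension excludes a whole coset from $\ker\delta$.

\begin{proposition}\label{prop:coset}
Let $n=p^N$ with $N\ge1$, and let $C$ be an abelian variety over a number field $L$ such that $G_L$ acts trivially on $C[n]$, $C^\vee[n]$ and $\mu_{2n}$. Let $y\in C(L)\setminus nC(L)$. There is an everywhere locally split extension of $C$ over $L$ such that $\ker\delta$ is disjoint from $y+nC(L)$.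
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:kummer}(c) there is $P\in C^\vee[n](L)$ such that $a_P^L(y)$ is represented by some $a\in L^*\setminus L^{*n}$. Proposition~\ref{prop:multinorm}, applied to $k=L$ and $a$, gives extensions $L_1,\dots,L_s$ of $L$. By its part (a), the extension of Lemma~\ref{lem:trace} is everywhere locally split. If $x\in y+nC(L)$, then $a_P^L(x)=a_P^L(y)$ by Lemma~\ref{lem:kummer}(a), so $x\notin\ker\delta$ by \eqref{eq:obstruction} and part (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $M=1$ take the split extension $B=C\times C$. For coprime integers $M_1,M_2$ we have $M_1C(K)\cap M_2C(K)=M_1M_2C(K)$: if $x=M_1c_1=M_2c_2$ and $i_1M_1+i_2M_2=1$, then $x=M_1M_2(i_1c_2+i_2c_1)$. By Lemma~\ref{lem:fiber} we may therefore assume $M=p^r$ with $p$ prime and $r\ge1$.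

Let $N=N_0+r$, $n=p^N$ and $L=K_N$, as in Section~\ref{sec:division}. Since $nC(K)\subset p^rC(K)$, the set $C(K)\setminus p^rC(K)$ is a union of cosets of $nC(K)$. Let $Y$ be a set of representatives of these cosets. It is finite by the Mordell--Weil theorem, and this finiteness is what allows a single extension to exclude all of them. If $Y$ is empty, take the split extension. Otherwise, each $y\in Y$ lies outside $nC(L)$ by Lemma~\ref{lem:division}, and Proposition~\ref{prop:coset} gives an everywhere locally split extension of $C_L$ whose connecting map $\delta_y$ has kernel disjoint from $y+nC(L)$. Form the fiber product over $y\in Y$ (Lemma~\ref{lem:fiber}) and descend to $K$ (Lemma~\ref{lem:descent}). The result is an everywhere locally split extension of $C$ over $K$ with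
\[
\ker\delta=C(K)\cap\bigcap_{y\in Y}\ker\delta_y .
\]
Every $x\in C(K)\setminus p^rC(K)$ lies in $y+nC(K)$ for some $y\in Y$, so $x\notin\ker\delta$. Hence $\ker\delta\subset p^rC(K)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We choose $M\geq1$ such that
\begin{equation}\label{eq:M}
j\in\mathbf{Z},\quad jx\in MC(K)\ \Longrightarrow\ m\mid j .
\end{equation}
By the Mordell--Weil theorem, $C(K)_{\mathrm{tors}}$ is finite and $C(K)/C(K)_{\mathrm{tors}}$ is free of finite rank. If $x$ has infinite order, its image in the free quotient is $d$ times a member of a basis, with $d\ge1$. Take $M=dm$. If $jx\in MC(K)$, comparing coordinates gives $dm\mid jd$, so $m\mid j$. If $x$ has finite order, let $M$ be the exponent of $C(K)_{\mathrm{tors}}$. If $jx=Mc$ with $c\in C(K)$, then $c$ is torsion, so $jx=0$; the order of $x$ divides $j$, and hence $m\mid j$.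

Take the extension of Theorem~\ref{thm:A} for this $M$. Then $\delta(x)\in\mathrm{III}(A)$. Let $\varrho$ be the order of $\delta(x)$, which is finite. From $\varrho x\in\ker\delta\subset MC(K)$ and \eqref{eq:M} we get $m\mid\varrho$, so $x$ is $m$-visible in $\mathrm{III}(A)$.

For the exact order, pull the extension back along multiplication by $\varrho/m$ on $C$. By Lemma~\ref{lem:pullback} this is an everywhere locally split extension of $C$ by $A$, whose connecting map sends $x$ to $(\varrho/m)\,\delta(x)$, an element of order $m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]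
We prove (2) first. The implication (ii)$\Rightarrow$(i) is trivial.

(i)$\Rightarrow$(iii). We have $\ker\delta=\pi(B(K))$, so take $D=B$ and $\varphi=\pi$. The quotient $C(K)/\ker\delta\cong\delta(C(K))$ is a finitely generated subgroup of the torsion group $\mathrm{H}^1(K,A)$, hence finite.

(iii)$\Rightarrow$(ii). The map $\varphi$ has the right image on $K$-points, but it need not be surjective, have connected kernel, or split locally. Adding an extension from Theorem~\ref{thm:A} repairs these defects without enlarging the image. Let $M$ be the index of $H=\varphi(D(K))$, so that $MC(K)\subset H$. Let $0\to A_1\to B_1\xrightarrow{\pi_1}C\to0$ be the extension of Theorem~\ref{thm:A} for $M$; then $\pi_1(B_1(K))\subset MC(K)\subset H$. Put $B=B_1\times D$ and $\pi(b,d)=\pi_1(b)+\varphi(d)$. The map $\pi$ is surjective because $\pi_1$ is. Its kernel $A=\{(b,d):\pi_1(b)=-\varphi(d)\}$ is the pullback of $B_1$ along $-\varphi$, an abelian variety by Lemma~\ref{lem:pullback}. If $\eta$ is a section of $\pi_1$ over $K_v$, then $c\mapsto(\eta(c),0)$ is a section of $\pi$, so the extension is everywhere locally split. Finally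 $\ker\delta=\pi_1(B_1(K))+\varphi(D(K))=H$.

Part (1) is the case $D=C$, $\varphi=$ multiplication by $M$, $H=MC(K)$; this subgroup has finite index by the Mordell--Weil theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bog}
F.~Bogomolov, \emph{Sur l'alg\'ebricit\'e des repr\'esentations $\ell$-adiques}, C. R. Acad. Sci. Paris \textbf{290} (1980), 701--703.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\bibitem{vis}
\emph{Visibility of Galois Cohomology and Mordell-Weil Groups},
\texttt{https://wstein.org/edu/Fall2003/252/lectures/12-05-03/vismw.pdf}.

\end{thebibliography}
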